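# A Rosser provability predicate with provability logic $\mathsf{KD}+\Box\neg p\to\Box\neg\Box p$

## 1. A list of formulas that obeys a prescribed set

The proof turns on one elementary way of writing down a list of formulas. Let $\mathcal L_A$ be the language of first-order arithmetic. "Formula" means $\mathcal L_A$-formula, possibly with free variables. Fix a standard Gödel numbering with $\ulcorner\varphi\urcorner<\ulcorner\neg\varphi\urcorner$ for every $\varphi$, and let $\Phi_m$ be the finite set of formulas with code $<m$.

Imagine a printer that at each place $y=0,1,2,\dots$ prints one formula or nothing. Say that the resulting list *accepts* $\varphi$ if there is a place $y$ at which $\varphi$ is printed while $\neg\varphi$ is not printed at any place $z\le y$: the formula shows up before its negation.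

Now let $m\ge 1$, and let $X$ be a set of formulas that never contains both $\varphi$ and $\neg\varphi$. Suppose that at the places $y<m-1$ only elements of $X$ have been printed. From place $m-1$ on, print the following, one item per place:

- **(A)** all elements of $X\cap\Phi_m$, in order of increasing code;
- **(B)** the formulas $\neg\varphi$ for $\varphi\in\Phi_m\setminus X$, in order of *decreasing* code of $\varphi$;
- **(C)** for $j=0,1,2,\dots$ the formula with code $j$ (nothing at that place if $j$ is not the code of a formula).

**Lemma 1.** Let $\varphi\in\Phi_m$.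

(a) If $\varphi\in X$, the list accepts $\varphi$.

(b) If $\varphi\notin X$, there is a place $y$ at which $\neg\varphi$ is printed while $\varphi$ is not printed at any place $z\le y$. In particular the list does not accept $\varphi$.

*Proof.* (a) $\varphi$ is printed in part (A) or earlier. Everything printed up to the end of (A) lies in $X$, and $\neg\varphi\notin X$. So at the first place where $\varphi$ is printed, $\neg\varphi$ has not been printed.

(b) Everything printed before (B) lies in $X$, so $\varphi$ is not printed before (B). In (B), $\neg\varphi$ is printed as the item belonging to $\varphi$; let $y$ be its place. If $\varphi$ itself is printed somewhere in (B), then $\varphi=\neg\psi$, as the item belonging to some $\psi\in\Phi_m\setminus X$. Since $\ulcorner\psi\urcorner<\ulcorner\varphi\urcorner$ and codes decrease along (B), the item of $\psi$ comes after the item of $\varphi$, that is, after $y$. Places in (C) are later still. So $\varphi$ is not printed at any place $\le y$. If $\varphi$ is printed at $y'$, then $y'>y$ and $\neg\varphi$ has already been printed at $y$; so $\varphi$ is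 not accepted. $\square$

The decreasing order matters. Suppose $\Phi_m=\{\alpha,\neg\alpha\}$, and neither formula is in $X$. Part (B) prints $\neg\neg\alpha$, then $\neg\alpha$, and (C) prints $\alpha$ later. So $\neg\alpha$ comes after its negation and $\alpha$ after its negation: both are rejected, as they should be. In increasing order (B) would print $\neg\alpha$ first and then $\neg\neg\alpha$, and $\neg\alpha$ would be accepted although it is not in $X$.

What is this for? Rosser provability is acceptance: "there is a proof of $\varphi$ with no earlier proof of $\neg\varphi$". If a proof predicate, in some situation, prints according to (A), (B), (C), then in that situation Rosser provability of the formulas in $\Phi_m$ *is* membership in $X$, and $X$ is ours to choose. Part (C) prints every formula, so the situation must be one in which Peano arithmetic is inconsistent. It never arises in reality, but Peano arithmetic cannot exclude it and has to reckon with it. By choosing $X$ we choose what Peano arithmetic can prove about Rosser provability.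

## 2. Rosser predicates, provability logic, and the logic $\mathsf{KDR}$

Let $\mathsf{PA}$ be Peano arithmetic and $\overline n$ the numeral of $n\in\omega$.

**Definition.** A formula $\mathrm{Pr}(x)$ is a *provability predicate* of $\mathsf{PA}$ if for every $n\in\omega$: $\mathsf{PA}\vdash\mathrm{Pr}(\overline n)$ iff $n$ is the Gödel number of a theorem of $\mathsf{PA}$. The standard $\Sigma_1$ one is $\mathrm{Pr}_{\mathsf{PA}}(x)$.

**Definition.** A formula $\mathrm{Prf}(x,y)$ is a *proof predicate* of $\mathsf{PA}$ if

1. $\mathrm{Prf}(x,y)$ is $\Delta_1(\mathsf{PA})$, that is, $\mathsf{PA}$-provably equivalent both to a $\Sigma_1$ and to a $\Pi_1$ formula;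
2. for every $n\in\omega$ and every formula $\varphi$, $\mathbb N\models\mathrm{Prf}(\ulcorner\varphi\urcorner,\overline n)$ iff $n$ is the code of a $\mathsf{PA}$-proof of $\varphi$;
3. $\mathsf{PA}\vdash\forall x\,(\mathrm{Pr}_{\mathsf{PA}}(x)\leftrightarrow\exists y\,\mathrm{Prf}(x,y))$;
4. $\mathsf{PA}\vdash\forall x\,\forall x'\,\forall y\,(\mathrm{Prf}(x,y)\wedge\mathrm{Prf}(x',y)\to x=x')$.

A *Rosser provability predicate* is a formula
$$\mathrm{Pr}^R(x)\;\equiv\;\exists y\,\bigl(\mathrm{Prf}(x,y)\wedge\forall z\le y\,\neg\mathrm{Prf}(\dot\neg x,z)\bigr)$$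
for some proof predicate $\mathrm{Prf}$, where $\dot\neg x$ represents the function sending the code of $\varphi$ to the code of $\neg\varphi$.

In the language of Section 1, a proof predicate is a printer whose output is provably the set of theorems, and which in the standard model is the honest printer: at place $y$ it prints the conclusion of the proof with code $y$. The predicate $\mathrm{Pr}^R$ is acceptance.

**Definition.** An *arithmetical interpretation* based on $\mathrm{Pr}(x)$ is a map $f$ from modal formulas to $\mathcal L_A$-sentences that assigns a sentence to each variable, commutes with the Boolean connectives (with $f(\bot)$ being $0=1$), and satisfies $f(\Box A)=\mathrm{Pr}(\ulcorner f(A)\urcorner)$. The *provability logic* of $\mathrm{Pr}$ is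
$$\mathsf{PL}(\mathrm{Pr})=\{A:\mathsf{PA}\vdash f(A)\text{ for every arithmetical interpretation } f \text{ based on }\mathrm{Pr}\}.$$

The logic $\mathsf{KD}$ is the normal modal logic $\mathsf K+\neg\Box\bot$. Write $\mathsf{KDR}$ for $\mathsf{KD}+\Box\neg p\to\Box\neg\Box p$, the smallest normal modal logic containing $\mathsf{KD}$ and $\Box\neg p\to\Box\neg\Box p$. The new axiom says: if $p$ is refutable, then the unprovability of $p$ is provable.

The slides "Normal modal logics and provability predicates" quote two results: there is a Rosser provability predicate with $\mathsf{PL}(\mathrm{Pr}^R)=\mathsf{KD}$, and there is one with $\mathsf{KDR}\subseteq\mathsf{PL}(\mathrm{Pr}^R)$. The question, taken from these slides, is whether the last inclusion can be an equality for some Rosser provability predicate. It can.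

**Theorem 1.** There are a proof predicate $\mathrm{Prf}$ of $\mathsf{PA}$, with Rosser predicate $\mathrm{Pr}^R$, and a single interpretation $f_*$ based on $\mathrm{Pr}^R$ (sending variables to $\Sigma_1$ sentences, up to $\mathsf{PA}$-equivalence) such that:

1. if $\mathsf{KDR}\vdash A$, then $\mathsf{PA}\vdash f(A)$ for every interpretation $f$ based on $\mathrm{Pr}^R$;
2. if $\mathsf{KDR}\nvdash A$, then $\mathsf{PA}\nvdash f_*(A)$.

Hence $\mathsf{PL}(\mathrm{Pr}^R)=\mathsf{KDR}$.

Theorem 2, in Section 12, is the version for consistent extensions of $\mathsf{PA}$ with a primitive recursive set of axioms.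

## 3. What every Rosser predicate already satisfies

We use the following textbook facts.

- *$\Sigma_1$-completeness.* True $\Sigma_1$ sentences are $\mathsf{PA}$-provable. So true instances of $\Delta_1(\mathsf{PA})$ formulas are provable and false ones refutable. Formalized version: for each $\Sigma_1$ formula $\sigma(x)$, $\mathsf{PA}\vdash\forall x\,(\sigma(x)\to\mathrm{Pr}_{\mathsf{PA}}(\ulcorner\sigma(\dot x)\urcorner))$, where $\dot x$ stands for the numeral of $x$. Both hold also for formulas $\mathsf{PA}$-equivalent to $\Sigma_1$ formulas.
- *Soundness.* Theorems of $\mathsf{PA}$ are true in $\mathbb N$; in particular $\mathsf{PA}$ is consistent.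
- *Primitive recursion and self-reference.* Primitive recursive (p.r.) relations have natural $\Delta_1(\mathsf{PA})$ definitions for which $\mathsf{PA}$ proves the defining clauses, and the diagonal lemma holds for formulas with parameters.
- *Provable closure.* $\mathsf{PA}$ proves that a tautological consequence of a finite set of theorems is a theorem.

For every Rosser predicate we have
$$\mathsf{PA}\vdash\forall x\,\bigl(\exists y\,(\mathrm{Prf}(\dot\neg x,y)\wedge\forall z\le y\,\neg\mathrm{Prf}(x,z))\to\neg\mathrm{Pr}^R(x)\bigr).\tag{1}$$
Indeed, take such a $y$. If $\mathrm{Prf}(x,y')$, then $y'>y$, so $\mathrm{Prf}(\dot\neg x,y)$ refutes $\forall z\le y'\,\neg\mathrm{Prf}(\dot\neg x,z)$. Hence no $y'$ witnesses $\mathrm{Pr}^R(x)$.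

The three principles to be arranged, for all sentences $\varphi,\psi$, are
$$\text{(K)}\quad \mathrm{Pr}^R(\ulcorner\varphi\to\psi\urcorner)\to(\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\to\mathrm{Pr}^R(\ulcorner\psi\urcorner)),$$
$$\text{(D)}\quad\neg\mathrm{Pr}^R(\ulcorner 0=1\urcorner),\qquad \text{(R)}\quad\mathrm{Pr}^R(\ulcorner\neg\varphi\urcorner)\to\mathrm{Pr}^R(\ulcorner\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\urcorner).$$

Two cases by hand. First, (D) is provable for *every* Rosser predicate: let $n$ be a proof of $\neg\,0=1$. Then $\mathrm{Prf}(\ulcorner\neg\,0=1\urcorner,\overline n)\wedge\forall z\le\overline n\,\neg\mathrm{Prf}(\ulcorner0=1\urcorner,z)$ is true because $\mathsf{PA}$ is consistent, it is $\Delta_1(\mathsf{PA})$, so it is provable, and (1) applies. (For $\mathrm{Pr}_{\mathsf{PA}}$ in place of $\mathrm{Pr}^R$, (D) is unprovable by the second incompleteness theorem.) Second, the *rule* version of (R) holds for every Rosser predicate: if $\mathsf{PA}\vdash\neg\varphi$, the same argument with a proof $n$ of $\neg\varphi$ gives $\mathsf{PA}\vdash\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$.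 But (R) itself is an implication to be proved inside $\mathsf{PA}$, where consistency is not available. The next lemma isolates what remains.

**Lemma 2.** Let $\mathrm{Pr}^R$ be any Rosser predicate. $\mathsf{PA}$ proves: if $\mathsf{PA}$ is consistent, then (K), (D), (R) hold for $\varphi,\psi$.

*Proof.* Argue in $\mathsf{PA}$ and assume consistency. First, $\mathrm{Pr}^R(\ulcorner\chi\urcorner)\leftrightarrow\mathrm{Pr}_{\mathsf{PA}}(\ulcorner\chi\urcorner)$ for all $\chi$. Left to right is clause 3 of the definition of proof predicates. Conversely, if $\chi$ is provable, $\mathrm{Prf}(\ulcorner\chi\urcorner,y)$ for some $y$; by consistency $\neg\chi$ is not provable, so $\mathrm{Prf}(\ulcorner\neg\chi\urcorner,z)$ holds for no $z$, and $y$ witnesses $\mathrm{Pr}^R(\ulcorner\chi\urcorner)$. Now (K) holds since $\mathrm{Pr}_{\mathsf{PA}}$ is closed under modus ponens, and (D) is consistency. For (R), let $\mathrm{Prf}(\ulcorner\neg\varphi\urcorner,y)$. By consistency, $\forall z\le y\,\neg\mathrm{Prf}(\ulcorner\varphi\urcorner,z)$. The conjunction of these two is a true instance of a $\Delta_1(\mathsf{PA})$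 formula, so it is provable by formalized $\Sigma_1$-completeness, and by (1) $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ is provable, hence Rosser provable. $\square$

So all the design work concerns the case that $\mathsf{PA}$ is inconsistent. There we print the list of Section 1, and for formulas in $\Phi_m$ the three principles become properties of the set $X$: (K) asks that $X$ be closed under modus ponens, (D) that $0=1\notin X$, and (R) that $\neg\varphi\in X$ imply $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in X$.

## 4. Serial frames in which a world and its successor share a successor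

By contraposition the axiom $\Box\neg p\to\Box\neg\Box p$ is equivalent to $\Diamond\Box p\to\Diamond p$.

**Definition.** A *$\mathsf{KDR}$-frame* is a pair $(W,R)$ with $W\neq\emptyset$, $R$ serial, and
$$iRj\ \Rightarrow\ R(i)\cap R(j)\ne\emptyset,\qquad R(i)=\{k:iRk\}.\tag{2}$$

Condition (2) makes $\Diamond\Box p\to\Diamond p$ valid: if $iRj$ and $j\Vdash\Box p$, a common successor $l\in R(i)\cap R(j)$ satisfies $p$, so $i\Vdash\Diamond p$. The simplest example is one reflexive point. The two-cycle $0R1R0$ is serial but violates (2), since $R(0)=\{1\}$ and $R(1)=\{0\}$; with $p$ true exactly at $0$, world $1$ satisfies $\Box p$, so $0\Vdash\Diamond\Box p$, while $0\nVdash\Diamond p$. A third example: $R(0)=\{1\}$, $R(1)=\{1,2\}$, $R(2)=\{2\}$. Here (2) holds, with common successors $1$ for $0R1$ and $1R1$, and $2$ for $1R2$ and $2R2$. With $p$ true exactly at $1$, $0\Vdash\Box p$ but $0\nVdash\Box\Box p$. So $\mathsf{KDR}\nvdash\Box p\to\Box\Box p$, and the predicate we build must fail to prove some instance of this.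

**Lemma 3.** If $\mathsf{KDR}\nvdash A$, then $A$ fails at some world of a model on a finite $\mathsf{KDR}$-frame.

*Proof.* **Step 1: the canonical model satisfies seriality and (2).** Its worlds are the maximal $\mathsf{KDR}$-consistent sets, and $xRy$ iff $\Box B\in x$ implies $B\in y$ for all $B$. It is serial because of $\neg\Box\bot$. For (2), let $xRy$. Suppose $\{B:\Box B\in x\}\cup\{C:\Box C\in y\}$ is inconsistent. Both sets are closed under conjunction, so there are $\Box B\in x$ and $\Box C\in y$ with $\vdash\neg(B\wedge C)$. Since $xRy$, $\Diamond\Box C\in x$, so $\Diamond C\in x$ by the axiom. With $\Box B\in x$ we get $\Diamond(B\wedge C)\in x$, contradicting $\vdash\Box\neg(B\wedge C)$. So the set is consistent and extends to a maximal consistent $z$ with $xRz$ and $yRz$.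

**Step 2: make it finite.** Let $\Sigma$ be the set of subformulas of $A$, and $x\sim y$ iff $x\cap\Sigma=y\cap\Sigma$. There are finitely many classes. Put $[x]R'[y]$ iff $x'Ry'$ for some $x'\sim x$, $y'\sim y$. Let $[x]\Vdash p$ iff $p\in x$ for variables $p\in\Sigma$; let other variables be false. We show by induction on $B\in\Sigma$ that $[x]\Vdash B$ iff $B\in x$. Only $\Box B$ needs an argument. If $\Box B\in x$ and $x'Ry'$ with $x'\sim x$, $y'\sim y$, then $\Box B\in x'$, so $B\in y'$, so $B\in y$, so $[y]\Vdash B$. If $\Box B\notin x$, there is $y$ with $xRy$ and $B\notin y$; then $[x]R'[y]$ and $[y]\nVdash B$.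

Since $\mathsf{KDR}\nvdash A$, some $x$ omits $A$, and $A$ fails at $[x]$.

**Step 3: the quotient is a $\mathsf{KDR}$-frame.** $R'$ is serial since $xRy$ gives $[x]R'[y]$. Given an $R'$-pair, write it as $[x']R'[y']$ with $x'Ry'$. Step 1 gives $z$ with $x'Rz$ and $y'Rz$, so $[x']R'[z]$ and $[y']R'[z]$. $\square$

Fix a p.r. enumeration $(M_q,d_q)_{q\in\omega}$ of all pairs of a finite model $M_q=(W_q,R_q,\Vdash_q)$ on a $\mathsf{KDR}$-frame (with $W_q$ a nonempty initial segment of $\omega$ and all but finitely many variables false everywhere) and a number $d_q\in\omega$. The number $d_q$ will bound the modal depth that we handle in $M_q$.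

## 5. Valuations and closure under $\neg\varphi\Rightarrow\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$

View formulas as Boolean combinations of *prime* (atomic or quantified) formulas.

**Definition.** A *valuation* $w$ is a finite set of prime formulas, those declared true; all other prime formulas are false. $w\models\varphi$ is defined propositionally. A set of formulas is *satisfiable* if some valuation satisfies all its elements. For finite $\Gamma$, $\varphi$ is a *tautological consequence* (t.c.) of $\Gamma$ if every valuation satisfying $\Gamma$ satisfies $\varphi$.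

Only the prime formulas occurring in $\Gamma$ and $\varphi$ matter, so for finite sets satisfiability and t.c. are p.r., and $\mathsf{PA}$ proves their basic properties. Any formula $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ is prime: it begins with a quantifier.

**Definition.** For finite $\Gamma$, $\mathrm{Cl}_m(\Gamma)$ is the least set that contains $\Gamma$, is closed under t.c., and is such that $\varphi\in\Phi_m$ and $\neg\varphi\in\mathrm{Cl}_m(\Gamma)$ imply $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in\mathrm{Cl}_m(\Gamma)$.

For example, let $\alpha$ be prime, $\alpha\in\Phi_m$ and $\Gamma=\{\neg\alpha\}$. Then $\mathrm{Cl}_m(\Gamma)$ contains $\neg\beta$ for $\beta=\mathrm{Pr}^R(\ulcorner\alpha\urcorner)$. If $\beta\in\Phi_m$, it also contains $\neg\mathrm{Pr}^R(\ulcorner\beta\urcorner)$, and so on, as long as the codes stay below $m$.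

In general $\mathrm{Cl}_m(\Gamma)$ is the union of increasing stages: $\mathrm{Cl}_m(\Gamma)_0$ is the set of t.c. of $\Gamma$, and $\mathrm{Cl}_m(\Gamma)_{s+1}$ is the set of t.c. of
$$\Gamma\cup\{\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m,\ \neg\varphi\in\mathrm{Cl}_m(\Gamma)_s\}.$$
The stages stabilize after at most $|\Phi_m|$ steps. So $\mathrm{Cl}_m(\Gamma)$ is the set of t.c. of the finite set of *generators*
$$\Gamma\cup\{\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m,\ \neg\varphi\in\mathrm{Cl}_m(\Gamma)\},$$
and membership is p.r. For such a set $X$, "$w\models X$" means that $w$ satisfies the generators; then $w$ satisfies every element. There are two ways to prove $w\models\mathrm{Cl}_m(\Gamma)$: check all generators at once, or go up the stages, showing from $w\models\mathrm{Cl}_m(\Gamma)_s$ that $w\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ whenever $\varphi\in\Phi_m$ and $\neg\varphi\in\mathrm{Cl}_m(\Gamma)_s$. The proof below uses both.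

## 6. Worlds with levels, and the sets $X_m(\lambda)$ and $\Delta_m(\lambda)$

Each proof has a unique conclusion. Let $P_m$ be the set of formulas having a standard $\mathsf{PA}$-proof with code $<m$. So $P_0=\Phi_0=\emptyset$.

The plan is a Solovay-type process in stages $m=1,2,\dots$ that makes at most one "jump", to a world of a finite $\mathsf{KDR}$-model. If it jumps at stage $m$ to $\lambda$, the printer abandons the honest enumeration of proofs and prints the list of Section 1 for $m$ and a set $X=X_m(\lambda)$. Let $S(\lambda)$ be the sentence "there is a jump to $\lambda$". When is a jump triggered, and what should $X$ be?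

*The trigger.* Assemble what would become provable if we jumped at stage $m$ to $\lambda$:
$$\Delta_m(\lambda)=P_m\cup\{S(\lambda)\}\cup\{\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m\cap X_m(\lambda)\}\cup\{\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner):\varphi\in\Phi_m\setminus X_m(\lambda)\}.\tag{3}$$
By Lemma 1 and $\Sigma_1$-completeness, all of $\Delta_m(\lambda)$ is provable after a jump. So if we jump only when $\Delta_m(\lambda)$ is *not satisfiable*, a jump makes $\mathsf{PA}$ inconsistent. As $\mathsf{PA}$ is consistent, there is no jump in reality, and this forces $\Delta_m(\lambda)$ to be satisfiable for all $m$ and $\lambda$. In particular $\neg S(\lambda)$ is never provable.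

*The set $X$.* After a jump to a world $i$, we want $\mathrm{Pr}^R(\ulcorner f_*(C)\urcorner)$ to hold iff $C$ holds at all $k\in R(i)$. For "if", $X$ should contain the disjunction of the $S$-sentences of the successors. For "only if", $X\cup\{S(\text{successor})\}$ should be satisfiable. And $X$ must be closed under the rule, so $X$ will be a closure $\mathrm{Cl}_m$.

**First attempt: no levels.** Let the points be pairs $(q,i)$ and take $X_m(q,i)=\mathrm{Cl}_m(P_m\cup\{\bigvee_{k\in R_q(i)}S(q,k)\})$. At a jump to $(q,i)$ at stage $m$ we need a valuation satisfying $X_m(q,i)\cup\{S(q,k)\}$ for $k\in R_q(i)$. The construction has one source of valuations at stage $m$: if $(q,k)$ does not fail, $\Delta_m(q,k)$ is satisfiable. But successors of the jump target may fail at $m$ as well. On one reflexive point, $k=i$ is the very point whose failure triggered the jump. There the source is empty, and the argument stops.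

**Second attempt: strictly descending levels.** Let points be triples $(q,i,n)$ with $i\in W_q$ and $n\le d_q$, always jump to a failing point of *least level* $n$, and for $n\ge1$ let $X'_m(q,i,n)=\mathrm{Cl}_m(P_m\cup\{\bigvee_{k\in R_q(i)}S(q,k,n-1)\})$. Now the points $(q,k,n-1)$ do not fail when we jump to $(q,i,n)$, so they supply valuations; and a level drop of one per box is harmless for formulas of modal depth $\le n$. But the closure rule defeats this already at level $2$. Assume $d_q\ge2$, and let $\psi=\neg\bigvee_{k\in W_q}S(q,k,1)$. As there is provably at most one jump, $\mathsf{PA}\vdash S(q,k,0)\to\psi$ for all $k\in W_q$. Let $m$ exceed $q$, $\ulcorner\psi\urcorner$ and the codes of proofs of these implications, and let $iR_ql$. Then: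

- $X'_m(q,l,1)$ contains $\bigvee_{k\in R_q(l)}S(q,k,0)$ and the implications, so it contains $\psi$. Hence $\mathrm{Pr}^R(\ulcorner\psi\urcorner)$ is in the set $\Delta'_m(q,l,1)$ formed from it as in (3).
- $X'_m(q,i,2)$ contains $\bigvee_{k\in R_q(i)}S(q,k,1)$, hence $\neg\psi$, hence $\neg\mathrm{Pr}^R(\ulcorner\psi\urcorner)$ by the rule.

So *no* valuation satisfying $\Delta'_m(q,l,1)$ satisfies $X'_m(q,i,2)$, although these valuations were to witness the satisfiability of $X'_m(q,i,2)\cup\{S(q,l,1)\}$. The reason is visible in the frames: if each step lowers the level by exactly one, then $(i,2)$ has successors of level $1$ and its successor $(l,1)$ has successors of level $0$. They share none, so (2) is lost.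

**The repair.** Let a step either lower the level by one *or keep it*: the successors of $(i,n)$, for $n\ge1$, are the $(k,n-1)$ and $(k,n)$ with $k\in R(i)$. Take $l\in R(i)$ and $l'\in R(i)\cap R(l)$. Then $(i,n)$ and $(l,n)$ share $(l',n)$, and if $n\ge2$, $(i,n)$ and $(l,n-1)$ share $(l',n-1)$. (Level $0$ is treated separately.) We still ask for satisfiability of $X$ only together with $S(q,k,n-1)$, never with $S(q,k,n)$.

**Definition.** A *point* is (a code of) a triple $\lambda=(q,i,n)$ with $i\in W_q$ and $0\le n\le d_q$; $n$ is its *level*. For $m\ge1$ and a point $\lambda=(q,i,n)$ with $q<m$, put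
$$X_m(\lambda)=\begin{cases}\mathrm{Cl}_{m-1}(P_{m-1}) & n=0,\\[2pt] \mathrm{Cl}_m\bigl(P_m\cup\{\bigvee_{k\in R_q(i)}(S(q,k,n-1)\vee S(q,k,n))\}\bigr)& n\ge1,\end{cases}\tag{4}$$
and let $\Delta_m(\lambda)$ be given by (3). The point $\lambda$ (with $q<m$) *fails at* $m$ if $\Delta_m(\lambda)$ is not satisfiable.

At level $0$ there is no lower level to supply valuations at stage $m$. The available ones come from stage $m-1$, where nothing failed, and they are only known to satisfy $P_{m-1}$. This is why the index drops to $m-1$ there.

## 7. The self-referential definition of $J$ and $\mathrm{Prf}$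

We now define a formula $J(m,u)$, "a jump at stage $m$ to $u$", and $\mathrm{Prf}(x,y)$, "$x$ is output at $y$", with
$$S(\lambda)\equiv\exists m\,J(m,\overline\lambda),\qquad \mathrm{Pr}^R\text{ the Rosser predicate of }\mathrm{Prf}.$$

**Definition of $J$.** $J(m,\lambda)$ holds iff $m\ge1$, no point fails at any stage $m'$ with $1\le m'<m$, some point $(q,\cdot,\cdot)$ with $q<m$ fails at $m$, and $\lambda$ is the failing one of least level (with least code among those).

**Definition of $\mathrm{Prf}$.**

- If there is no jump at stages $\le y+1$: $x$ is the formula whose standard $\mathsf{PA}$-proof is $y$ (no output if $y$ is not a proof).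
- If there is a jump at stage $m\le y+1$ to $\lambda$: put $X=X_m(\lambda)$ and $y=m-1+t$; then $x$ is the $t$-th entry ($t=0,1,\dots$) of the list (A), (B), (C) of Section 1 for $m$ and $X$ (no output at the empty places in (C)).

These definitions mention $S(\lambda)$ and $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$, hence $J$ and $\mathrm{Prf}$ themselves. But only their Gödel numbers are used: we manipulate these sentences propositionally and never ask whether they are true. Formally, given the code $e$ of a formula $\Theta(t,x,y)$, read $\Theta(0,m,u)$ as $J(m,u)$ and $\Theta(1,x,y)$ as $\mathrm{Prf}(x,y)$. The codes of the resulting sentences $S(\lambda)$ and $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ are computed from $e$ primitive recursively, and the definitions then give a p.r. relation $D(e,t,x,y)$. Let $\delta$ be its natural $\Delta_1(\mathsf{PA})$ definition. The diagonal lemma gives $\Theta$ with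
$$\mathsf{PA}\vdash\Theta(t,x,y)\leftrightarrow\delta(\ulcorner\Theta\urcorner,t,x,y).$$
So $J(m,u)\equiv\Theta(0,m,u)$ and $\mathrm{Prf}(x,y)\equiv\Theta(1,x,y)$ are $\Delta_1(\mathsf{PA})$, and $\mathsf{PA}$ proves that they satisfy their definitions.

Three remarks, all provable in $\mathsf{PA}$. A jump at $m$ requires that nothing fails earlier, and determines its target; so there is at most one jump, and $\mathsf{PA}\vdash S(\lambda)\to\neg S(\lambda')$ for $\lambda\neq\lambda'$. If some point fails at a stage $\le m$, then at the least such stage there is a jump; so *if there is no jump at stages $\le m$, no point fails at any stage $\le m$*. Finally, at each place there is at most one output, and only formulas are output.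

## 8. Climbing the levels: satisfiability of $X_m(\lambda)$

To apply Lemma 1 after a jump, we need $X_m(\lambda)$ to be satisfiable at the very stage where something fails. This is the heart of the proof.

**Lemma 4 (provable in $\mathsf{PA}$).** Let $m\ge1$ and suppose there is no jump at stages $<m$. Then:

(a) $X^\circ:=\mathrm{Cl}_{m-1}(P_{m-1})$ is satisfiable.

(b) Let $q<m$ and $1\le n\le d_q$, and suppose no point $(q,k,c)$ with $c<n$ fails at $m$. Then for all $i\in W_q$ and $k\in R_q(i)$, the set $X_m(q,i,n)\cup\{S(q,k,n-1)\}$ is satisfiable.

One mechanism is used again and again. To show that $w\models\Delta_m(\mu)$ satisfies $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$, where $\varphi\in\Phi_m$, it is enough to show $\varphi\notin X_m(\mu)$, because then $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in\Delta_m(\mu)$ by (3). And to show that $\varphi\notin X_m(\mu)$ when $\neg\varphi$ is in some set $Y$, it is enough to exhibit *one valuation satisfying both* $Y$ and $X_m(\mu)$.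

The simplest case shows it at work: one reflexive point $i$, $n=1$. Let $w\models\Delta_m(q,i,0)$ and suppose we already know $w\models X^\circ$. Then $w\models X_m(q,i,1)$, by stages: $w\models P_m$ and $w\models S(q,i,0)$, so the initial generators hold. If $\varphi\in\Phi_m$ and $\neg\varphi$ is in stage $s$, then $w\models\neg\varphi$, so $\varphi\notin X^\circ=X_m(q,i,0)$, so $w\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. In general frames, the single $w$ is replaced by a valuation at a common successor.

*Proof of Lemma 4.* All sets $X$ are sets of t.c. of computable finite sets, so the inductions below are over arithmetical formulas and are available in $\mathsf{PA}$.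

**Step 0: from level $0$ back to $X^\circ$.** We show:
$$\text{if } X^\circ \text{ is satisfiable, } q<m \text{ and } w\models\Delta_m(q,l,0),\text{ then } w\models X^\circ.\tag{5}$$
Check the generators. First, $w\models P_m\supseteq P_{m-1}$. Now let $\varphi\in\Phi_{m-1}$ and $\neg\varphi\in X^\circ$. Since $X^\circ$ is satisfiable, $\varphi\notin X^\circ=X_m(q,l,0)$. As $\varphi\in\Phi_m$, we get $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in\Delta_m(q,l,0)$, so $w$ satisfies it.

**Step 1: part (a), by induction on $m$, using the valuations of the previous stage.** For $m=1$, $\mathrm{Cl}_0(\emptyset)$ is the set of tautologies, which is satisfiable. Assume (a) for $m$, and let there be no jump at stages $\le m$. We must show that $\mathrm{Cl}_m(P_m)$ is satisfiable. Let $l\in W_0$. The point $(0,l,0)$ does not fail at $m$, so take $w\models\Delta_m(0,l,0)$. By the induction hypothesis $X^\circ=\mathrm{Cl}_{m-1}(P_{m-1})$ is satisfiable, so $w\models X^\circ$ by (5). We show $w\models\mathrm{Cl}_m(P_m)_s$ by induction on $s$. For $s=0$ this holds since $w\models P_m$. For the step, let $\varphi\in\Phi_m$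 and $\neg\varphi\in\mathrm{Cl}_m(P_m)_s$. Then $w\models\neg\varphi$, so $\varphi\notin X^\circ=X_m(0,l,0)$, as $w$ satisfies all of $X^\circ$. Hence $w\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$. So $w\models\mathrm{Cl}_m(P_m)$.

**Step 2: the statements to be climbed for (b).** Write $R$ for $R_q$. For $k\in W_q$ and $c<n$ choose $w_k^c\models\Delta_m(q,k,c)$, which is possible since $(q,k,c)$ does not fail. Write $X_k^c=X_m(q,k,c)$ for $c\le n$; so $X_k^0=X^\circ$. For $a<n$ and $b\le n$ let
$$D(a,b):\qquad\text{for all } i,l\in W_q\text{ with } iRl:\quad w_l^a\models X_i^b .$$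
Our goal is $D(n-1,n)$. We climb
$$D(0,0),\ D(0,1),\ D(1,1),\ D(1,2),\ D(2,2),\ \dots,\ D(n-1,n).$$

**Step 3: $D(0,0)$.** $X_i^0=X^\circ$ is satisfiable by (a), and $w_l^0\models\Delta_m(q,l,0)$. So $w_l^0\models X^\circ$ by (5).

**Step 4: $D(c,c)\Rightarrow D(c,c+1)$ for $0\le c<n$.** Nothing is known yet about $X_i^{c+1}$, so we go up its stages $(X_i^{c+1})_s$. By induction on $s$, *simultaneously for all pairs $iRl$*, we show $w_l^c\models(X_i^{c+1})_s$. The initial generators hold: $w_l^c\models P_m$, and $w_l^c\models S(q,l,c)$, which is a disjunct of $\bigvee_{k\in R(i)}(S(q,k,c)\vee S(q,k,c+1))$ because $l\in R(i)$. For the step, let $\varphi\in\Phi_m$ and $\neg\varphi\in(X_i^{c+1})_s$, and suppose $\varphi\in X_l^c$. By (2) take $l'\in R(i)\cap R(l)$. The induction hypothesis for $iRl'$ gives $w_{l'}^c\models\neg\varphi$. And $D(c,c)$ for $lRl'$ gives $w_{l'}^c\models X_l^c$, so $w_{l'}^c\models\varphi$, a contradiction. So $\varphi\notin X_l^c=X_m(q,l,c)$, and $w_l^c\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ by (3).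

**Step 5: $D(c-1,c)\Rightarrow D(c,c)$ for $1\le c<n$.** Let $iRl$. This time we check the final generators of $X_i^c$ in $w_l^c$ directly, since $D(c-1,c)$ already gives valuations of these sets. The generators $P_m$ and $\bigvee_{k\in R(i)}(S(q,k,c-1)\vee S(q,k,c))$ hold, since $w_l^c\models S(q,l,c)$. (Here the disjuncts of the *same* level are used.) Let $\varphi\in\Phi_m$, $\neg\varphi\in X_i^c$, and suppose $\varphi\in X_l^c$. Take $l'\in R(i)\cap R(l)$. By $D(c-1,c)$ for $iRl'$ and for $lRl'$, the valuation $w_{l'}^{c-1}$ satisfies both $X_i^c$ and $X_l^c$, hence both $\neg\varphi$ and $\varphi$, a contradiction. So $\varphi\notin X_l^c$, and $w_l^c\models\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ by (3).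

**Step 6: conclusion.** Steps 3, 4, 5 give $D(n-1,n)$. For $k\in R(i)$ we get $w_k^{n-1}\models X_i^n$, and $w_k^{n-1}\models S(q,k,n-1)$ as this sentence is in $\Delta_m(q,k,n-1)$. $\square$

**Lemma 5 (in $\mathsf{PA}$).** If there is a jump at $m$ to $\lambda=(q,i,n)$ and $X=X_m(\lambda)$, then $X$ is satisfiable and closed under t.c., $P_{m-1}\subseteq X$, and [$\varphi\in\Phi_{m-1}$, $\neg\varphi\in X$] implies $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in X$. If $n\ge1$, then $X\cup\{S(q,k,n-1)\}$ is satisfiable for every $k\in R_q(i)$.

*Proof.* There is no jump at stages $<m$, so Lemma 4 applies. For $n=0$, satisfiability is Lemma 4(a). For $n\ge1$, $\lambda$ has least level among the points failing at $m$, so no $(q,k,c)$ with $c<n$ fails at $m$, and Lemma 4(b) gives the last claim. Since $R_q(i)\neq\emptyset$ by seriality, it follows that $X$ is satisfiable. The rest is read off from (4): $X$ is a closure $\mathrm{Cl}_{m-1}$ or $\mathrm{Cl}_m$ of a set containing $P_{m-1}$. $\square$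

## 9. Jumps, inconsistency, and the proof predicate

**Lemma 6 (in $\mathsf{PA}$).** If there is a jump at $m$ to $\lambda$ and $X=X_m(\lambda)$, then for all $\varphi\in\Phi_m$: $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\leftrightarrow\varphi\in X$. If $\varphi\in\Phi_m\setminus X$, there is $y$ with $\mathrm{Prf}(\ulcorner\neg\varphi\urcorner,y)\wedge\forall z\le y\,\neg\mathrm{Prf}(\ulcorner\varphi\urcorner,z)$.

*Proof.* At a place $y<m-1$ there is no jump at stages $\le y+1$, so the formulas output at places $<m-1$ are exactly the elements of $P_{m-1}$, and $P_{m-1}\subseteq X$. From place $m-1$ on the list (A), (B), (C) for $m$ and $X$ is output. $X$ is satisfiable by Lemma 5, so it never contains both $\varphi$ and $\neg\varphi$. Thus Lemma 1, whose proof is elementary and available in $\mathsf{PA}$, applies and gives both claims. $\square$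

**Lemma 7.** (i) $\mathsf{PA}\vdash$ "if there is a jump, then $\mathsf{PA}$ is inconsistent".

(ii) $\mathsf{PA}\vdash$ "if there is no jump, then $\mathsf{PA}$ is consistent".

(iii) In $\mathbb N$ there is no jump, and no point fails at any stage. For each $n\in\omega$, $\mathsf{PA}$ proves that there is no jump at stages $\le\overline n$.

*Proof.* (i) Work in $\mathsf{PA}$; let there be a jump at $m$ to $\lambda$, and $X=X_m(\lambda)$. We show that all elements of $\Delta_m(\lambda)$ are $\mathsf{PA}$-provable.

- $P_m$ consists of theorems.
- $S(\lambda)$ is true, and the sentences $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ with $\varphi\in\Phi_m\cap X$ are true by Lemma 6. They are numeral instances of $\exists m\,J(m,u)$ and $\mathrm{Pr}^R(x)$, which are $\mathsf{PA}$-equivalent to $\Sigma_1$ formulas. So they are provable by formalized $\Sigma_1$-completeness.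
- For $\varphi\in\Phi_m\setminus X$, the antecedent of (1) for $x=\ulcorner\varphi\urcorner$ is true by the second part of Lemma 6. It is $\mathsf{PA}$-equivalent to $\Sigma_1$, so it is provable. Hence $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ is provable by (1).

But $\lambda$ fails at $m$, so the finite set $\Delta_m(\lambda)$ is not satisfiable, and $0=1$ is a t.c. of it. Hence $0=1$ and, by the same token, every formula is provable.

(ii) Work in $\mathsf{PA}$. If $\mathsf{PA}$ is inconsistent, then for some $m\ge1$ both $0=1$ and $\neg\,0=1$ are in $P_m$. Then $\Delta_m(0,i,0)$ with $i\in W_0$ is not satisfiable, so a point fails at $m$, and there is a jump at some stage $\le m$.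

(iii) $\mathsf{PA}$ is consistent, and (i) is true in $\mathbb N$. So in $\mathbb N$ there is no jump, hence no failure. "There is a jump at stage $m$" is p.r., so for each $n$ the absence of jumps at stages $\le\overline n$ is a true $\Delta_1(\mathsf{PA})$ fact, hence provable. $\square$

We use (iii) constantly in this form: *inside $\mathsf{PA}$, if there is a jump at $m$, then $m$ exceeds any prescribed standard number.*

**Lemma 8.** $\mathrm{Prf}$ is a proof predicate of $\mathsf{PA}$, and $\mathrm{Pr}^R$ is a provability predicate of $\mathsf{PA}$.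

*Proof.* We go through the clauses of Section 2. Clause 1 holds by construction. Clause 2: in $\mathbb N$ there is no jump, so $\mathrm{Prf}(\ulcorner\varphi\urcorner,\overline n)$ holds iff $n$ is a $\mathsf{PA}$-proof of $\varphi$. Clause 4: provably, at each place there is at most one output. Clause 3: argue in $\mathsf{PA}$. If there is no jump, $\mathrm{Prf}$ is the standard proof relation. If there is a jump, every formula is output in part (C) and only formulas are output, while every formula is $\mathsf{PA}$-provable by Lemma 7(i). In both cases $\mathrm{Pr}_{\mathsf{PA}}(x)\leftrightarrow\exists y\,\mathrm{Prf}(x,y)$.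

For $\mathrm{Pr}^R$: by clause 2 and the consistency of $\mathsf{PA}$ (and since only formulas are output), $\mathbb N\models\mathrm{Pr}^R(\overline n)$ iff $n$ is the Gödel number of a theorem. As $\mathrm{Pr}^R$ is $\Sigma_1$ up to $\mathsf{PA}$-equivalence and $\mathsf{PA}$ is sound, truth and $\mathsf{PA}$-provability of $\mathrm{Pr}^R(\overline n)$ coincide. $\square$

## 10. $\mathsf{KDR}\subseteq\mathsf{PL}(\mathrm{Pr}^R)$

**Lemma 9.** If $\mathsf{KDR}\vdash A$, then $\mathsf{PA}\vdash f(A)$ for every interpretation $f$ based on $\mathrm{Pr}^R$.

*Proof.* **Step 1: reduction to (K), (D), (R).** $\mathsf{PL}(\mathrm{Pr}^R)$ contains the tautologies and is closed under modus ponens and substitution. It is closed under necessitation, since $\mathsf{PA}\vdash\varphi$ implies $\mathsf{PA}\vdash\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ by Lemma 8. So it is enough that $\mathsf{PA}$ proves (K), (D) and (R) of Section 3 for all sentences $\varphi,\psi$. (If modal negation is an abbreviation $A\to\bot$, (R) still yields the required instance: by necessitation and (K), $\chi\to0=1$ may be replaced inside $\mathrm{Pr}^R$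 by the provably equivalent $\neg\chi$.)

Now argue in $\mathsf{PA}$.

**Step 2: no jump.** Then $\mathsf{PA}$ is consistent by Lemma 7(ii), and Lemma 2 gives (K), (D), (R).

**Step 3: a jump at $m$ to $\lambda$.** Let $X=X_m(\lambda)$. As $m$ exceeds any prescribed standard number, the finitely many standard formulas involved, namely $\varphi$, $\psi$, $\varphi\to\psi$, $\neg\varphi$, $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ and $0=1$, lie in $\Phi_{m-1}$, and $\neg\,0=1\in P_{m-1}\subseteq X$. By Lemma 6, $\mathrm{Pr}^R(\ulcorner\chi\urcorner)\leftrightarrow\chi\in X$ for each of these formulas $\chi$. By Lemma 5: (K) holds since $X$ is closed under t.c.; (D) holds since $X$ is satisfiable and $\neg\,0=1\in X$, so $0=1\notin X$; and (R) holds since $\varphi\in\Phi_{m-1}$ and $\neg\varphi\in X$ imply $\neg\mathrm{Pr}^R(\ulcorner\varphi\urcorner)\in X$. $\square$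

This is part 1 of Theorem 1.

## 11. The interpretation $f_*$ and the truth lemma

Let $p_0,p_1,\dots$ be the propositional variables, and let $f_*$ be the interpretation based on $\mathrm{Pr}^R$ with
$$f_*(p_r)\;\equiv\;\exists m\,\exists u\,\bigl(J(m,u)\wedge\text{“}u=(q,i,n)\text{ with } i\Vdash_q p_r\text{”}\bigr).$$
So $p_r$ is read as "there is a jump, to a world where $p_r$ is true", a $\Sigma_1$ sentence up to $\mathsf{PA}$-equivalence.

**Lemma 10.** Let $\lambda=(q,i,n)$ be a point and $B$ a modal formula of modal depth $\le n$. If $i\Vdash_qB$, then $\mathsf{PA}\vdash S(\lambda)\to f_*(B)$. If $i\nVdash_qB$, then $\mathsf{PA}\vdash S(\lambda)\to\neg f_*(B)$.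

*Proof.* Induction on $B$, for all points at once. For variables: provably there is at most one jump, so under $S(\lambda)$ the only candidate for $u$ is $\lambda$, and $\mathsf{PA}$ decides the p.r. condition on $\lambda$ correctly. Boolean connectives, including $\bot$, are clear.

Let $B=\Box C$. Then $n\ge1$ and $C$ has depth $\le n-1$. Argue in $\mathsf{PA}+S(\lambda)$: there is a jump at some $m$ to $\lambda$, and $m$ exceeds any prescribed standard number. Put $X=X_m(\lambda)$. As $n\ge1$, (4) gives $P_m\subseteq X$ and $\bigvee_{k\in R_q(i)}(S(q,k,n-1)\vee S(q,k,n))\in X$. Also $f_*(C)\in\Phi_m$.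

**Step 1: $i\Vdash_q\Box C$.** For each $k\in R_q(i)$ and $c\in\{n-1,n\}$, $(q,k,c)$ is a point of level at least the depth of $C$ and $k\Vdash_qC$, so $\mathsf{PA}\vdash S(q,k,c)\to f_*(C)$ by the induction hypothesis. These are finitely many standard theorems, so they lie in $P_m\subseteq X$. With the disjunction in $X$ and closure under t.c., $f_*(C)\in X$. By Lemma 6, $\mathrm{Pr}^R(\ulcorner f_*(C)\urcorner)$, which is $f_*(\Box C)$.

**Step 2: $i\nVdash_q\Box C$.** Take $k\in R_q(i)$ with $k\nVdash_qC$. By the induction hypothesis, $S(q,k,n-1)\to\neg f_*(C)$ is a standard theorem, so it lies in $P_m\subseteq X$. By Lemma 5 some valuation satisfies $X\cup\{S(q,k,n-1)\}$. It satisfies $\neg f_*(C)$, so $f_*(C)\notin X$. By Lemma 6, $\neg\mathrm{Pr}^R(\ulcorner f_*(C)\urcorner)$. $\square$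

**Lemma 11.** $\mathsf{PA}\nvdash\neg S(\lambda)$ for every point $\lambda=(q,i,n)$.

*Proof.* Otherwise $\neg S(\lambda)\in P_m\subseteq\Delta_m(\lambda)$ for some $m>q$. Since $S(\lambda)\in\Delta_m(\lambda)$ as well, $\lambda$ fails at $m$ in $\mathbb N$, contradicting Lemma 7(iii). $\square$

*Proof of Theorem 1.* Part 1 is Lemma 9. For part 2, let $\mathsf{KDR}\nvdash A$. By Lemma 3 there are $q$ and $i\in W_q$ with $i\nVdash_qA$ and $d_q$ equal to the modal depth of $A$ (rename the worlds, and make the variables not in $A$ false). By Lemma 10, $\mathsf{PA}\vdash S(q,i,d_q)\to\neg f_*(A)$. If $\mathsf{PA}\vdash f_*(A)$, then $\mathsf{PA}\vdash\neg S(q,i,d_q)$, contradicting Lemma 11. So $\mathsf{PA}\nvdash f_*(A)$.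

Hence $A\notin\mathsf{PL}(\mathrm{Pr}^R)$ whenever $\mathsf{KDR}\nvdash A$, and with part 1, $\mathsf{PL}(\mathrm{Pr}^R)=\mathsf{KD}+\Box\neg p\to\Box\neg\Box p$. $\blacksquare$

## 12. Consistent extensions of $\mathsf{PA}$, sound or not

For a theory $T\supseteq\mathsf{PA}$ in $\mathcal L_A$ with a p.r. set of axioms, the notions of Section 2 are read with $T$-proofs and the standard predicate $\mathrm{Pr}_T$. Write $\Gamma\vdash_{\mathsf{KDR}}A$ if $\mathsf{KDR}\vdash\bigwedge\Gamma_0\to A$ for some finite $\Gamma_0\subseteq\Gamma$.

**Theorem 2.** Let $T\supseteq\mathsf{PA}$ be a consistent theory in $\mathcal L_A$ with a primitive recursive set of axioms ($T$ need not be sound). There are a proof predicate of $T$, with Rosser predicate $\mathrm{Pr}^R_T$ (a provability predicate of $T$), and a single interpretation $f_*$, $\Sigma_1$ on variables, such that for all sets $\Gamma$ of modal formulas and all modal $A$,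
$$\Gamma\vdash_{\mathsf{KDR}}A\iff T+\{f_*(B):B\in\Gamma\}\vdash f_*(A).$$
In particular the provability logic of $\mathrm{Pr}^R_T$ relative to $T$ is $\mathsf{KDR}$.

*Proof.* **Step 1: rerun the construction.** Carry out Sections 5–11 with $T$-proofs in place of $\mathsf{PA}$-proofs; now $P_m$ consists of the formulas with a $T$-proof of code $<m$. The facts about the construction are still proved in $\mathsf{PA}\subseteq T$, with "$\mathsf{PA}$ is consistent" replaced by "$T$ is consistent". We check the places where the base theory matters.

- *Lemma 2 and Lemma 7(i)* use formalized $\Sigma_1$-completeness, now for $T$. It is provable in $\mathsf{PA}$: $\mathsf{PA}$ proves that true $\Sigma_1$ sentences follow from the finitely many axioms of Robinson arithmetic, and $\mathsf{PA}$ verifies the finitely many standard $T$-proofs of these axioms, of the equivalences of $J$, $\mathrm{Prf}$, $\mathrm{Pr}^R_T$ with $\Sigma_1$ formulas (in Lemma 2 and Lemma 7(i) also the equivalence of the antecedent of (1) with a $\Sigma_1$ formula, which follows from those for $\mathrm{Prf}$ with both its $\Sigma_1$ and $\Pi_1$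 forms), and of (1). Provable closure of $\mathrm{Pr}_T$ under t.c. is pure logic.
- *Lemma 7(iii)* uses only that $T$ is consistent and that the $\mathsf{PA}$-theorem 7(i) is true in $\mathbb N$. So in $\mathbb N$ no point fails at any stage, and $\mathsf{PA}$ proves that there is no jump at stages $\le\overline n$. The clauses for a proof predicate of $T$ follow as in Lemma 8.
- *Lemmas 9, 10 and 11*: the theorems occurring there are theorems of $T$. A standard theorem of $T$ has a standard $T$-proof, which $\mathsf{PA}$ verifies, so it provably lies in $P_m$ for $m$ above a standard bound. Lemma 11 uses only Lemma 7(iii).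

Soundness of the object theory was used in one place only: in Lemma 8, to see that provability of $\mathrm{Pr}^R(\ulcorner\varphi\urcorner)$ implies provability of $\varphi$. We now prove anew that $\mathrm{Pr}^R_T$ is a provability predicate of $T$.

**Step 2: if $T\vdash\varphi$, then $T\vdash\mathrm{Pr}^R_T(\ulcorner\varphi\urcorner)$.** Since in $\mathbb N$ there is no jump and $T$ is consistent, $\mathrm{Pr}^R_T(\ulcorner\varphi\urcorner)$ is true. It is $\Sigma_1$ up to $\mathsf{PA}$-equivalence, so it is provable in $T$.

**Step 3: all elements of $\mathrm{Cl}_{m-1}(P_{m-1})$ are $T$-theorems** (in $\mathbb N$, for $m\ge1$). $P_{m-1}$ consists of theorems, and t.c. preserves theorems. It remains to consider the rule: suppose $T\vdash\neg\psi$, by a proof $y$. As $T$ is consistent and there is no jump, $\mathrm{Prf}(\ulcorner\neg\psi\urcorner,\overline y)\wedge\forall z\le\overline y\,\neg\mathrm{Prf}(\ulcorner\psi\urcorner,z)$ is a true $\Delta_1$ fact, so it is provable, and $T\vdash\neg\mathrm{Pr}^R_T(\ulcorner\psi\urcorner)$ by (1). The claim follows by induction on the stages.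

**Step 4: if $T\vdash\mathrm{Pr}^R_T(\ulcorner\varphi\urcorner)$, then $T\vdash\varphi$.** Take $m\ge1$ with $\mathrm{Pr}^R_T(\ulcorner\varphi\urcorner)\in P_m$ and $\varphi\in\Phi_m$, and let $\lambda=(0,l,0)$ with $l\in W_0$. No point fails in $\mathbb N$, so $\Delta_m(\lambda)$ is satisfiable. It contains $\mathrm{Pr}^R_T(\ulcorner\varphi\urcorner)$ because it contains $P_m$, so it does not contain $\neg\mathrm{Pr}^R_T(\ulcorner\varphi\urcorner)$. By (3), $\varphi\in X_m(\lambda)=\mathrm{Cl}_{m-1}(P_{m-1})$. By Step 3, $T\vdash\varphi$.

For numbers $n$ that are not codes of formulas, $\mathsf{PA}\vdash\neg\mathrm{Pr}^R_T(\overline n)$, since $\mathsf{PA}$ proves that only formulas are output; as $T$ is consistent, $T\nvdash\mathrm{Pr}^R_T(\overline n)$. So $\mathrm{Pr}^R_T$ is a provability predicate of $T$.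

**Step 5: conclusion.** As in Lemma 9, now with necessitation from Step 2, $\mathsf{KDR}\vdash A$ implies $T\vdash f(A)$ for every interpretation $f$ based on $\mathrm{Pr}^R_T$. As in Section 11, $\mathsf{KDR}\nvdash A$ implies $T\nvdash f_*(A)$. Thus the provability logic of $\mathrm{Pr}^R_T$ relative to $T$ is $\mathsf{KDR}$, and $T\vdash f_*(A)$ iff $\mathsf{KDR}\vdash A$. Finally, by compactness, $T+\{f_*(B):B\in\Gamma\}\vdash f_*(A)$ iff $T\vdash f_*(\bigwedge\Gamma_0\to A)$ for some finite $\Gamma_0\subseteq\Gamma$, iff $\mathsf{KDR}\vdash\bigwedge\Gamma_0\to A$ for some such $\Gamma_0$, that is, iff $\Gamma\vdash_{\mathsf{KDR}}A$. $\blacksquare$
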